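# Mean exit times of isotropic Lévy processes from balls

## Is it the nearest boundary point that counts?

Let $X$ be a symmetric Lévy process in $\mathbb R^d$: $X$ and $-X$ have the same law when started at $0$. Its triplet is $(A,\nu,0)$, where $A$ is the covariance matrix of the Gaussian part and $\nu$ is a symmetric Lévy measure. We always assume $X\not\equiv 0$, that is, $A\ne0$ or $\nu\neq0$. We write $\mathbb P^x,\mathbb E^x$ for the process started at $x$, $\tau_D=\inf\{t>0:X_t\notin D\}$ for the exit time from an open set $D$, $B_r$ for the open ball of radius $r$ about $0$, and $B(y,s)$ for the open ball of radius $s$ about $y$. How large is $\mathbb E^x\tau_{B_r}$, as a function of the starting point $x\in B_r$?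

**Definition (Pruitt's function).**
$$h(r)=\frac{\|A\|}{r^2}+\int_{\mathbb R^d}\min\Big(1,\frac{|y|^2}{r^2}\Big)\,\nu(dy),\qquad r>0,$$
with $\|A\|$ the operator norm. It is positive for every $r$.

For standard Brownian motion, $h(r)=r^{-2}$. If $A=0$ and $\nu(dy)=|y|^{-d-\alpha}dy$ with $0<\alpha<2$, the substitution $y=rz$ gives $h(r)=h(1)r^{-\alpha}$. Pruitt's theorem says that $1/h$ is the right clock for a process that starts at the center: there are constants $c,C>0$ depending only on $d$ with
$$\frac{c}{h(r)}\le\mathbb E^0\tau_{B_r}\le\frac{C}{h(r)},\qquad r>0. \tag{1}$$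

Put $\delta=r-|x|$. The first guess for a general starting point is that the ball $B(x,\delta)$, the largest one about $x$ inside $B_r$, decides the matter, so that $\mathbb E^x\tau_{B_r}$ is of order $1/h(\delta)$. As a lower bound this is correct, by (1) and translation. Let us test it as an equality of orders.

Take Brownian motion first. Since $|X_t|^2-dt$ is a martingale, optional stopping at $\tau_{B_r}\wedge t$ and $t\to\infty$ give $\mathbb E^x\tau_{B_r}=(r^2-|x|^2)/d=\delta(r+|x|)/d$, which lies in $[\delta r/d,2\delta r/d)$. The guess says $\delta^2$, so it is too small by a factor of order $r/\delta$. The value $1/h(r)=r^2$ is too large by the same factor. The truth is the geometric mean of the two.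

Next, let $A=0$ and let $\nu$ be $\lambda$ times the uniform probability on the sphere of radius $3r$. From any point of $B_r$ the first jump leads out of $B_r$, so $\mathbb E^x\tau_{B_r}=1/\lambda$. For $s\le r$ we have $h(s)=\lambda$, so the guess is exact here, and so is the geometric mean.

Now mix the two in $\mathbb R^3$: a standard Brownian motion $W$ plus those jumps. Then $h(s)=s^{-2}+\lambda$ for $s\le r$, and $\tau_{B_r}=\min(\tau^W,T)$ with $\tau^W$ the exit time of $W$ and $T$ an independent exponential time of rate $\lambda$. Hence $\mathbb E^x\tau_{B_r}=\int_0^\infty e^{-\lambda t}\mathbb P^x(\tau^W>t)\,dt=\frac1\lambda\big(1-\mathbb E^xe^{-\lambda\tau^W}\big)$. Put $k=\sqrt{2\lambda}$ and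
$$f(t)=\frac{r\sinh(kt)}{t\sinh(kr)},\qquad t=|x| .$$
Since $\frac12\Delta f=\frac1{2t}(tf)''=\lambda f$ and $f(r)=1$, the process $e^{-\lambda s}f(|W_s|)$ stopped at $\tau^W$ is a bounded martingale, and $\mathbb E^xe^{-\lambda\tau^W}=f(|x|)$. Suppose $kr\ge4$. First, $f(t)=e^{-k\delta}g(t)/g(r)$ with $g(t)=(1-e^{-2kt})/t$ decreasing, so $f\ge e^{-k\delta}$ and $1-f\le\min(1,k\delta)$. Second, for $t\ge r/2$,
$$(\log f)'(t)=k\coth(kt)-\frac1t\ge k-\frac2r\ge\frac k2 ,$$
so $f\le e^{-k\delta/2}$ and $1-f\ge(1-e^{-1/2})\min(1,k\delta)$. For $t<r/2$, $f(t)\le f(r/2)\le e^{-kr/4}\le e^{-1}$. Thus $\mathbb E^x\tau_{B_r}$ is of order $\frac1\lambda\min(1,\sqrt\lambda\,\delta)$, up to absolute constants. The guess $1/h(\delta)$ is of order $\frac1\lambda\min(1,\lambda\delta^2)$ and fails when $\sqrt\lambda\,\delta$ is small. For the geometric mean, $\lambda\le h(r)\le\frac98\lambda$ and $h(\delta)^{-1/2}$ is of order $\min(\delta,\lambda^{-1/2})$, so $1/\sqrt{h(\delta)h(r)}$ has exactly the right order.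

So the repaired guess is $1/\sqrt{h(\delta)h(r)}$. In dimension one it is known to be right: there are absolute constants $0<k_1\le k_2$ such that for every symmetric one-dimensional Lévy process which is not identically zero and not compound Poisson,
$$\frac{k_1}{\sqrt{h(r-|x|)h(r)}}\le\mathbb E^x\tau_{(-r,r)}\le\frac{k_2}{\sqrt{h(r-|x|)h(r)}},\qquad r>0,\ |x|<r. \tag{2}$$
Here "compound Poisson" means $A=0$ and $0<\nu(\mathbb R^d)<\infty$. The "Summary of scientific achievements" states the conjecture that the same holds for isotropic processes in $\mathbb R^d$, with constants depending only on $d$. Isotropic means that the law of $X-X_0$ is invariant under orthogonal maps. The conjecture is true.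

**Theorem 1.** Let $d\ge1$. There are $0<c_1(d)\le c_2(d)<\infty$ such that for every isotropic Lévy process $X\not\equiv0$ in $\mathbb R^d$ which is not compound Poisson,
$$\frac{c_1(d)}{\sqrt{h(r-|x|)h(r)}}\le\mathbb E^x\tau_{B_r}\le\frac{c_2(d)}{\sqrt{h(r-|x|)h(r)}},\qquad r>0,\ |x|<r.$$

We use (1) and (2) as given. For $d=1$ the theorem is (2), so from here until its proof is finished $d\ge2$. Letters $c,C$ denote positive constants depending only on $d$, which may change from line to line; $k_1,k_2$ are those of (2). Paths are càdlàg and the filtration $(\mathcal F_t)$ is the usual right-continuous completed one.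

## Projection to a line gives the upper bound

By isotropy $A=a_0I$. The first coordinate $Z=X^1$ is a symmetric one-dimensional Lévy process, whose Lévy measure is the image of $\nu$ restricted to $\{y_1\neq0\}$. For $d\ge2$ an isotropic $\nu$ does not charge $\{y_1=0\}\setminus\{0\}$, because this set meets each sphere about $0$ in a set of surface measure zero. So the Lévy measure of $Z$ has the same total mass as $\nu$, and $Z$ is neither $0$ nor compound Poisson. Its Pruitt function is $h_1(r)=a_0r^{-2}+\int\min(1,y_1^2/r^2)\,\nu(dy)$.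

Throughout, $\xi$ denotes the first coordinate of a uniform unit vector. For $u\ge0$ we have $\min(1,u\xi^2)\ge\xi^2\min(1,u)$, and $\mathbb E\xi^2=1/d$. Averaging over directions gives
$$h/d\le h_1\le h. \tag{3}$$
Also $h$ and $h_1$ are nonincreasing, and since $\min(1,\lambda^{-2}u)\le\lambda^{-2}\min(1,u)$,
$$h(\lambda r)\le\lambda^{-2}h(r),\qquad 0<\lambda\le1. \tag{4}$$

**Upper bound in Theorem 1.** Write $x=|x|e$ with $|e|=1$. Then $\tau_{B_r}$ is at most the exit time of $X\cdot e$ from $(-r,r)$, and $X\cdot e$ is distributed as $X^1$ started at $|x|$. By (2) and (3), $\mathbb E^x\tau_{B_r}\le k_2/\sqrt{h_1(r-|x|)h_1(r)}\le k_2d/\sqrt{h(r-|x|)h(r)}$.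

## The slab at the bottom of the ball, and what is lost through its side

For the lower bound, move the ball to $B=B(re_1,r)$, which touches the hyperplane $\{y_1=0\}$ at $0$, and take $x=\delta e_1$. Let $\mathbb H=\{y_1>0\}$. The natural approach is to use a slab $S=\{0<y_1<2\rho\}$ with $2\rho$ a fixed small fraction of $r$ and $\delta<\rho$. The exit time $\tau_S$ is an exit time of $X^1$ from an interval, and by (2) $\mathbb E^x\tau_S\ge k_1/\sqrt{h_1(\delta)h_1(\rho)}$, already of the desired order. But $S\not\subset B$, and time spent in $S$ after leaving $B$ must be subtracted. If $X_{\tau_B}\notin S$ then $\tau_S\le\tau_B$, so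
$$\mathbb E^x\tau_B\ge\mathbb E^x\tau_S-\mathbb E^x\big[\mathbb E^{X_{\tau_B}}\tau_S;\,X_{\tau_B}\in S\big],\qquad \mathbb E^y\tau_S\le\frac{k_2}{\sqrt{h_1(y_1)h_1(\rho)}} . \tag{5}$$
The second inequality is (2), since the distance from $y_1$ to the ends of $(0,2\rho)$ is at most $y_1$.

So we have to control $h_1(X^1_{\tau_B})^{-1/2}$ on the event of a side exit. The next section builds a function $V$ with $b^{-1}h_1^{-1/2}\le V\le b\,h_1^{-1/2}$, $b\ge1$ absolute, such that $V(X^1_t)1_{t<\tau_{\mathbb H}}$ is a nonnegative martingale. Optional stopping then gives $\mathbb E^x[V(X^1_{\tau_B});X_{\tau_B}\in S]\le V(\delta)$, and (5) becomes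
$$\mathbb E^x\tau_B\ge V(\delta)V(\rho)\,\big(k_1b^{-2}-k_2b^2\big).$$
This is where the approach stops: $k_1\le k_2$ and $b\ge1$, so the bracket is not positive, and the main term and the loss have the same order. We must show that the loss is a small fraction of $V(\delta)$ when the slab is thin.

Now read the loss differently. The number $V(\delta)^{-1}\mathbb E^x[V(X^1_{\tau_B});X_{\tau_B}\in S]$ is the probability of a side exit for the process reweighted by the martingale $V(X^1)$. The reweighted process is pushed upward, and a point that rises fast should not leave sideways near the bottom. To turn this into estimates we need to know in which directions the process moves, and for this we replace $X$ by a walk whose steps are exits from balls centered at the current position. For an isotropic process the direction of such a step is uniform and independent of its length. So the plan is to construct $V$, then to reweight a walk on spheres by $V$, and finally to show that the reweighted walk stays inside a paraboloid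 which fits into $B$.

## The renewal function of $X^1$

In this section $P=P^0$ and $P^x$ refer to the one-dimensional process $Z=X^1$. Put
$$\psi(u)=\tfrac12a_0u^2+\int(1-\cos(uy_1))\,\nu(dy),\quad \psi^*(u)=\sup_{|v|\le u}\psi(v),\quad \overline Z_t=\sup_{s\le t}Z_s,$$
so $\mathbb Ee^{iuZ_t}=e^{-t\psi(u)}$. Let $e_q$ be an exponential time of rate $q$ independent of $Z$.

**Step 1. The exponent controls $h_1$.** We need to pass between $h_1$ and Fourier quantities:
$$\psi^*(1/r)\le2h_1(r)\le14\,\psi^*(1/r). \tag{6}$$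
The first inequality follows from $1-\cos u\le2\min(1,u^2)$. For the second we use
$$1-\frac{\sin u}u\ge\tfrac17\min(1,u^2). \tag{7}$$
For $|u|\le1$ the left side is at least $u^2(\frac16-\frac1{120})=\frac{19}{120}u^2$. On $[1,\pi]$ the function $\sin u/u$ decreases, so the left side is at least $1-\sin1>\frac17$, and for $|u|\ge\pi$ it is at least $1-\frac1\pi$. Averaging $\psi$ over $[0,1/r]$,
$$\psi^*(1/r)\ge r\int_0^{1/r}\psi(u)\,du=\frac{a_0}{6r^2}+\int\Big(1-\frac{\sin(y_1/r)}{y_1/r}\Big)\nu(dy)\ge\tfrac17h_1(r).$$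
Since $Z$ has a Gaussian part or infinite Lévy measure, $h_1(0+)=\infty$, so $\psi^*$ is unbounded.

**Step 2. The ladder height process.** We recall what is needed from fluctuation theory (Bertoin, *Lévy Processes*, Ch. VI) and identify the exponent. Since $Z$ has a Gaussian part or infinite Lévy measure, $P(Z_t=0)=0$ for $t>0$ (Sato, *Lévy Processes*, Thm 27.4), so by symmetry $P(Z_t>0)=P(Z_t\ge0)=\frac12$. Therefore $P(Z_{1/n}>0\text{ for infinitely many }n)\ge\limsup_nP(Z_{1/n}>0)=\frac12$, and by the 0–1 law $0$ is regular for $(0,\infty)$.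

**Definition (ladder process).** Let $\ell^{-1}$ be the inverse of the local time at $0$ of $\overline Z-Z$, and $H_s=\overline Z_{\ell^{-1}_s}$. The pair $(\ell^{-1},H)$ is a (possibly killed) bivariate subordinator. Its Laplace exponent is $\kappa(q,\lambda)$: $\mathbb E\exp(-q\ell^{-1}_s-\lambda H_s)=e^{-s\kappa(q,\lambda)}$.

The textbook facts are these. First, $\mathbb Ee^{-\lambda\overline Z_{e_q}}=\kappa(q,0)/\kappa(q,\lambda)$. Second, $\overline Z_{e_q}$ and $Z_{e_q}-\overline Z_{e_q}$ are independent, and the latter is distributed as $\inf_{s\le e_q}Z_s$. Third, Fristedt's formula, with the local time normalized so that $\kappa(1,0)=1$, together with Frullani's integral, gives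
$$\kappa(q,0)=\exp\int_0^\infty(e^{-t}-e^{-qt})P(Z_t\ge0)\frac{dt}t=\exp\big(\tfrac12\log q\big)=\sqrt q.$$
In particular $\kappa(0+,0)=0$: there is no killing, and for $\Re\lambda\ge0$
$$\kappa(q,\lambda)=\alpha q+\beta\lambda+\iint(1-e^{-qs-\lambda y})\,\Lambda(ds,dy),\qquad\iint\min(1,s+y)\,\Lambda(ds,dy)<\infty.$$
The identity $\kappa(q,\lambda)\,\mathbb Ee^{-\lambda\overline Z_{e_q}}=\sqrt q$ holds for $\lambda>0$. Both factors are analytic in $\Re\lambda>0$ and continuous on $\Re\lambda\ge0$, so it holds on $\Re\lambda\ge0$. By symmetry $\inf_{s\le e_q}Z_s$ is distributed as $-\overline Z_{e_q}$, so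
$$\frac q{q+\psi(u)}=\mathbb Ee^{iuZ_{e_q}}=\big|\mathbb Ee^{iu\overline Z_{e_q}}\big|^2=\frac q{|\kappa(q,-iu)|^2},$$
that is, $|\kappa(q,-iu)|^2=q+\psi(u)$. Let $q\downarrow0$. For $q\le1$ the integrand in $\kappa(q,-iu)$ is bounded by $\min(2,s+|u|y)$, which is $\Lambda$-integrable. By dominated convergence, with $\varphi(\lambda)=\kappa(0,\lambda)$,
$$\psi(u)=|\varphi(iu)|^2,\qquad\varphi(\lambda)=\beta\lambda+\int_0^\infty(1-e^{-\lambda y})\,\Pi(dy), \tag{8}$$
where $\Pi$ is the image of $\Lambda$ under $(s,y)\mapsto y$ on $\{y>0\}$; $\varphi$ is the Laplace exponent of the unkilled subordinator $H$.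

By concavity of $1-e^{-t}$, $\min(1,t)\le\frac e{e-1}(1-e^{-t})$. Hence for $u>0$, $|\varphi(iu)|\le\beta u+\int\min(2,uy)\,\Pi(dy)\le4\varphi(u)$. As $\varphi$ is nondecreasing,
$$\psi^*(u)\le16\,\varphi(u)^2. \tag{9}$$
Thus $\varphi$ is unbounded, so $\beta>0$ or $\Pi$ is infinite, and $H$ is strictly increasing. Finally $\kappa(q,\lambda)\ge\varphi(\lambda)$ for $q,\lambda>0$, and $\kappa(q,\lambda)\to\varphi(\lambda)$ as $q\downarrow0$.

**Definition (renewal function).** $V(x)=\int_0^\infty P(H_s\le x)\,ds$ for $x>0$, and $V=0$ on $(-\infty,0]$.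

For standard Brownian motion, $\kappa(q,\lambda)=\sqrt q+\lambda/\sqrt2$ (indeed $\overline Z_{e_q}$ is exponential of rate $\sqrt{2q}$), so $\varphi(\lambda)=\lambda/\sqrt2$, $H_s=s/\sqrt2$ and $V(x)=\sqrt2\,x=\sqrt2\,h_1(x)^{-1/2}$ for $x>0$.

**Step 3. Elementary properties of $V$.** We collect monotonicity, subadditivity, continuity and bounds by $\varphi$. Clearly $V$ is nondecreasing, and $\int e^{-\lambda x}V(dx)=\int_0^\infty e^{-s\varphi(\lambda)}ds=1/\varphi(\lambda)$ for $\lambda>0$.

*Subadditivity.* For $x>0$ put $T_x=\inf\{s:H_s>x\}$, finite a.s. Up to the single value $s=T_x$, $H_s\le x$ means $s<T_x$, so $V(x)=\mathbb ET_x$. As $H_{T_x}\ge x$, we have $T_{x+y}\le T_x+\inf\{s:H_{T_x+s}-H_{T_x}>y\}$, and the strong Markov property gives $V(x+y)\le V(x)+V(y)$. In particular $V(2z)\le2V(z)$.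

*Continuity.* The mass of $V(dx)$ at a point $x\ge0$ is $\mathbb E\int_0^\infty1_{\{H_s=x\}}ds$. As $H$ is strictly increasing, $H_s=x$ for at most one $s$, so the mass is $0$. Hence $V$ is continuous on $\mathbb R$.

*Bounds.* First, $V(x)\le e\int_{[0,x]}e^{-y/x}V(dy)\le e/\varphi(1/x)$. Second, subadditivity gives $V(x)\le(1+\lambda x)V(1/\lambda)$, so $1/\varphi(\lambda)=\lambda\int_0^\infty e^{-\lambda x}V(x)\,dx\le2V(1/\lambda)$. Together, for $x>0$,
$$0<\frac1{2\varphi(1/x)}\le V(x)\le\frac e{\varphi(1/x)}. \tag{10}$$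

**Step 4. $V$ is comparable with $h_1^{-1/2}$.** There is an absolute $b\ge1$ with
$$b^{-1}h_1(x)^{-1/2}\le V(x)\le b\,h_1(x)^{-1/2},\qquad x>0. \tag{11}$$
The upper bound follows from (10), (9) and (6): $V(x)\le e/\varphi(1/x)\le4e/\sqrt{\psi^*(1/x)}\le4e\sqrt7/\sqrt{h_1(x)}$.

For the lower bound let $t=1/(56h_1(x))$. On $\{|Z_t|\ge x\}$, (7) gives $x\int_0^{1/x}(1-\cos(vZ_t))\,dv=1-\frac{\sin(Z_t/x)}{Z_t/x}\ge\frac17$. Lévy's inequality for symmetric processes says $P(\sup_{s\le t}|Z_s|\ge x)\le2P(|Z_t|\ge x)$. So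
$$P\Big(\sup_{s\le t}|Z_s|\ge x\Big)\le14\,x\int_0^{1/x}(1-e^{-t\psi(v)})\,dv\le14\,t\,\psi^*(1/x)\le28\,t\,h_1(x)=\tfrac12,$$
and $P(\overline Z_t\le x)\ge\frac12$. On the other hand, for every $q>0$, by Step 2 and (10),
$$P(\overline Z_{e_q}\le x)\le e\,\mathbb Ee^{-\overline Z_{e_q}/x}=\frac{e\sqrt q}{\kappa(q,1/x)}\le\frac{e\sqrt q}{\varphi(1/x)}\le2e\sqrt q\,V(x). \tag{12}$$
Take $q=1/t$. Then $(1-e^{-1})\cdot\frac12\le P(e_q\le t)P(\overline Z_t\le x)\le P(\overline Z_{e_q}\le x)\le2e\,V(x)/\sqrt t$, so $V(x)\ge\frac{1-e^{-1}}{4e}\sqrt t=\frac{1-e^{-1}}{4e\sqrt{56}}h_1(x)^{-1/2}$.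

**Step 5. $V$ is harmonic for the killed process.** Let $\tau=\inf\{t>0:Z_t\le0\}$. Then
$$\mathbb E^x[V(Z_t);t<\tau]=V(x),\qquad x>0,\ t\ge0. \tag{13}$$
The idea is that $V(x)$ is the limit of $q^{-1/2}P^x(\tau>e_q)$, and survival probabilities satisfy a Markov identity. The measure with distribution function $q^{-1/2}P(\overline Z_{e_q}\le\cdot)$ has Laplace transform $1/\kappa(q,\lambda)\to1/\varphi(\lambda)$ for every $\lambda>0$. The extended continuity theorem for Laplace transforms says that the distribution functions then converge at continuity points of the limit. As $V$ is continuous, $q^{-1/2}P(\overline Z_{e_q}\le x)\to V(x)$ for all $x>0$. The same limit holds for $q^{-1/2}P(\overline Z_{e_q}<x)$, which lies between the values of the former at $x-\varepsilon$ and $x$.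

By symmetry, $Z$ under $P^x$ is distributed as $x-Z$ under $P$. If $\overline Z_{e_q}<x$, then $x-Z$ is positive on $[0,e_q]$ and, by right-continuity, a little longer. If $x-Z>0$ on $(0,e_q]$, then $\overline Z_{e_q}\le x$. So $P(\overline Z_{e_q}<x)\le P^x(\tau>e_q)\le P(\overline Z_{e_q}\le x)$, whence $q^{-1/2}P^x(\tau>e_q)\to V(x)$, and by (12) $q^{-1/2}P^x(\tau>e_q)\le2eV(x)$. The Markov property at $t$ and the lack of memory of $e_q$ give
$$P^x(\tau>e_q)=P^x(\tau>e_q,\,e_q\le t)+e^{-qt}\,\mathbb E^x\big[P^{Z_t}(\tau>e_q);t<\tau\big].$$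
The first term on the right is at most $1-e^{-qt}=o(\sqrt q)$. Divide by $\sqrt q$ and let $q\downarrow0$. Fatou's lemma gives $\mathbb E^x[V(Z_t);t<\tau]\le V(x)<\infty$. Now $2eV(Z_t)1_{t<\tau}$ is an integrable majorant, and dominated convergence gives equality.

Back in $\mathbb R^d$: by (13) and the Markov property, for $y\in\mathbb H$,
$$M_t=V(X^1_t)1_{\{t<\tau_{\mathbb H}\}}$$
is a nonnegative martingale under $\mathbb P^y$. It is right-continuous because $V$ is continuous.

**Step 6. The cost of going down to level $a$.** For $a>0$ let $\rho_a=\inf\{t>0:X^1_t\le a\}$. If $y_1>a$, then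
$$\mathbb E^y[M_{\rho_a};\rho_a<\infty]\le V(y_1)-V(y_1-a). \tag{14}$$
Since $\rho_a\le\tau_{\mathbb H}$, optional stopping at $\rho_a\wedge t$ gives $V(y_1)=\mathbb E^y[M_{\rho_a};\rho_a\le t]+\mathbb E^y[V(X^1_t);t<\rho_a]$. By (13) translated by $a$, and monotonicity of $V$, $V(y_1-a)=\mathbb E^y[V(X^1_t-a);t<\rho_a]\le\mathbb E^y[V(X^1_t);t<\rho_a]$. Subtract and let $t\to\infty$.

## A walk on spheres, reweighted by $V$

**Definition (the walk).** Let $\sigma_0=0$. If $X_{\sigma_n}\in\mathbb H$, put $\sigma_{n+1}=\inf\{t>\sigma_n:|X_t-X_{\sigma_n}|\ge X^1_{\sigma_n}/2\}$; otherwise $\sigma_{n+1}=\sigma_n$. Let $Y_n=X_{\sigma_n}$, $R_n=|Y_n-Y_{n-1}|$ and $\mathcal G_n=\sigma(Y_0,\dots,Y_n)$.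

By (1) all $\sigma_n$ are finite a.s. We call $Y_n^1$ the height. If $Y_{n-1}\in\mathbb H$, right-continuity gives $R_n\ge Y_{n-1}^1/2>0$. The law of $X-X_0$ is invariant under orthogonal maps, and the exit displacement from a ball about the starting point is a rotation-equivariant functional of the path. So by the strong Markov property, on $\{Y_{n-1}\in\mathbb H\}$,
$$Y_n=Y_{n-1}+R_n\Theta_n,$$
with $\Theta_n$ uniform on the unit sphere and independent of $R_n$ and of the past, while the conditional law of $R_n$ depends only on $Y_{n-1}^1$. Put $\xi_n=\Theta_n^1$.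

**The martingale along the walk.** While $Y_{n-1}\in\mathbb H$, on $[\sigma_{n-1},\sigma_n)$ the process stays in $B(Y_{n-1},Y_{n-1}^1/2)\subset\mathbb H$. So if $Y_0,\dots,Y_n\in\mathbb H$, then $\sigma_n<\tau_{\mathbb H}$, by right-continuity at $\sigma_n$. If $Y_0\in\mathbb H$ and some $Y_k\notin\mathbb H$ with $k\le n$, then $\tau_{\mathbb H}\le\sigma_n$. Hence
$$M_{\sigma_n}=V(Y_n^1)\,1_{\{Y_0,\dots,Y_n\in\mathbb H\}}. \tag{15}$$
For $y\in\mathbb H$, optional stopping at $\sigma_1\wedge t$ gives $V(y_1)=\mathbb E^y[M_{\sigma_1};\sigma_1\le t]+\mathbb E^y[M_t;t<\sigma_1]$. Before $\sigma_1$ the height is at most $\frac32y_1$, so the last term is at most $V(\frac32y_1)\mathbb P^y(\sigma_1>t)\to0$. Thus $\mathbb E^yV(Y_1^1)=V(y_1)$.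

**Definition (the reweighted walk).** For $y\in\mathbb H$ and $E\in\mathcal G_n$,
$$Q^y(E)=\frac1{V(y_1)}\,\mathbb E^y\big[V(Y_n^1);\,E\cap\{Y_1,\dots,Y_n\in\mathbb H\}\big]. \tag{16}$$
Because $\mathbb E^yV(Y^1_1)=V(y_1)$, these formulas are consistent in $n$ and define the law of a Markov chain on $\mathbb H$ with transition kernel $\frac{V(z_1)}{V(y_1)}\mathbb P^y(Y_1\in dz)1_{\mathbb H}(z)$. Splitting over the values of the stopping time, (16) holds also with $n$ replaced by a bounded stopping time $T$ of $(\mathcal G_n)$ and $E\in\mathcal G_T$.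

Reweighting does not destroy the structure of a step. Under $Q$, given $\mathcal G_{n-1}$ and $R_n=R$, and with $y=Y_{n-1}^1$, the direction $\Theta_n$ has with respect to the uniform law the density
$$\theta\mapsto\frac{V(y+R\theta^1)}{\mathbb EV(y+R\xi)}. \tag{17}$$
For Brownian motion, $R_n=Y_{n-1}^1/2$ exactly and $V$ is linear on $(0,\infty)$, so the density is $1+\frac12\theta^1$: upward directions are favored.

## Five properties of the reweighted walk

Put $p=P(\xi\ge\frac12)>0$.

**(F1) Going low is unlikely.** For $a>0$ and $y\in\mathbb H$,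
$$Q^y(\exists\,n\ge0:Y_n^1\le a)\le1-\frac{V(y_1-a)}{V(y_1)} .$$
This transfers (14) to the walk. If $y_1\le a$ the right side is $1$. Let $y_1>a$, let $n_a$ be the first $n$ with $Y_n^1\le a$, and $\sigma=\sigma_{n_a\wedge m}$ for $m\ge1$. On $\{n_a\le m\}$ we have $X^1_\sigma\le a$ and $\sigma>0$, so $\rho_a\le\sigma$. By (16) and (15), then by optional sampling for the nonnegative right-continuous supermartingale $M$ at $\rho_a\wedge\sigma\le\sigma$ on the event $\{\rho_a\le\sigma\}\in\mathcal F_{\rho_a\wedge\sigma}$, and finally by (14),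
$$V(y_1)Q^y(n_a\le m)=\mathbb E^y[M_\sigma;n_a\le m]\le\mathbb E^y[M_\sigma;\rho_a\le\sigma]\le\mathbb E^y[M_{\rho_a};\rho_a<\infty]\le V(y_1)-V(y_1-a).$$
Let $m\to\infty$.

**(F2) Each step goes up with fixed probability.** $Q(\xi_n\ge\frac12\mid\mathcal G_{n-1},R_n)\ge p$. The density (17) is a nondecreasing function of $\theta^1$, and Chebyshev's association inequality says $\mathbb E[f(\xi)g(\xi)]\ge\mathbb Ef(\xi)\,\mathbb Eg(\xi)$ for nondecreasing $f,g$; take $f=V(y+R\,\cdot)$ and $g=1_{[1/2,\infty)}$. If $\xi_n\ge\frac12$, then $Y_n^1\ge Y_{n-1}^1+\frac12R_n\ge\frac54Y_{n-1}^1$, and also $Y_n^1\ge\frac12R_n$.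

**(F3) Few steps at each scale.** For $s>0$ let $L_s=\#\{n\ge1:R_n\in[s,2s)\}$. Then $\mathbb E_{Q^y}L_s\le C$ for all $y\in\mathbb H$. The reason is that after such a step the walk has a fixed chance to rise so high that all later steps are longer.

Suppose $R_n\in[s,2s)$. Applying (F2) successively, given $\mathcal G_{n-1},R_n$ we have $\xi_n,\dots,\xi_{n+16}\ge\frac12$ with $Q$-probability at least $p^{17}$. Then $Y_n^1\ge\frac s2$ and $k:=Y^1_{n+16}\ge\frac s2(\frac54)^{16}\ge16s$, as $(\frac54)^{16}>32$. By the Markov property and (F1) with $a=8s$, given this, all heights $Y_j^1$, $j\ge n+16$, exceed $8s$ with probability at least $V(k-8s)/V(k)\ge V(k/2)/V(k)\ge\frac12$. Then $R_j\ge Y_{j-1}^1/2>4s$ for $j\ge n+17$. So with $p_0=p^{17}/2$: given $\mathcal G_{n-1},R_n$ on $\{R_n\in[s,2s)\}$, with probability at least $p_0$ at most $16$ further steps have length in $[s,2s)$.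

Let $n_j$ be the index of the $j$-th step with length in $[s,2s)$ ($n_j=\infty$ if there is none). Since $\{n_j=n\}\in\sigma(\mathcal G_{n-1},R_n)$, we get $Q(n_{j+17}<\infty)\le(1-p_0)Q(n_j<\infty)$, and $\mathbb E_QL_s=\sum_{j\ge1}Q(n_j<\infty)\le17\sum_{i\ge0}(1-p_0)^i=17/p_0$.

**(F4) Short steps do not carry far.** For $s,s'>0$,
$$Q^y\Big(\sum_nR_n1_{\{R_n<s'\}}\ge s\Big)\le C\,\frac{s'}s .$$
Split the steps according to $R_n\in[2^{-i}s',2^{1-i}s')$, $i\ge1$. By (F3), $\mathbb E_Q\sum_nR_n1_{\{R_n<s'\}}\le\sum_{i\ge1}2^{1-i}s'C=2Cs'$. Apply Markov's inequality.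

The last property says that after a long step the walk is high and stays high. It rests on an average of (F1) over the direction of the step, and this is where the shape of the law of $\xi$ enters.

**Lemma 2.** For $y,R,a>0$,
$$\mathbb E\big[V(y+R\xi)-V(y+R\xi-a)\big]\le C\Big(\frac aR\Big)^{1/2}\mathbb EV(y+R\xi).$$

*Proof.* If $a\ge R$ this is trivial, since $V\ge0$. Let $\eta=a/R<1$, $\zeta=y+R$, $W(z)=V(z)-V(z-a)$. Then $0\le W\le V$, and $W=0$ on $(-\infty,0]$. The density of $\xi$ on $(-1,1)$ is $c_d(1-t^2)^{(d-3)/2}\le C(1-t^2)^{-1/2}\le C(1-|t|)^{-1/2}$, because $d\ge2$. Hence $P(|\xi|>1-\eta)\le C\sqrt\eta$, and on $|t|\le1-\eta$ the density is at most $C\eta^{-1/2}$. On the first set we bound $W(y+R\xi)\le V(\zeta)$, and on the second we substitute $z=y+Rt$: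
$$\mathbb EW(y+R\xi)\le C\sqrt\eta\,V(\zeta)+\frac{C\eta^{-1/2}}R\int_{-\infty}^\zeta W(z)\,dz,\qquad\int_{-\infty}^\zeta W=\int_{\zeta-a}^\zeta V\le aV(\zeta).$$
As $\eta^{-1/2}a/R=\sqrt\eta$, $\mathbb EW(y+R\xi)\le C\sqrt\eta\,V(\zeta)$. Finally $\mathbb EV(y+R\xi)\ge pV(y+R/2)\ge pV(\zeta/2)\ge\frac p2V(\zeta)$. $\square$

**(F5) After a long step the walk stays high.** Let $s',a>0$ and $T=\min\{n\ge1:R_n\ge s'\}$. Then
$$Q^y(T<\infty,\ \exists\,n\ge T:Y_n^1\le a)\le C\Big(\frac a{s'}\Big)^{1/2}.$$
Note that $\{T=n\}\in\sigma(\mathcal G_{n-1},R_n)$. By the Markov property at time $n$ and (F1), the probability is at most $\sum_n\mathbb E_Q\big[1_{\{T=n\}}\big(1-V(Y_n^1-a)/V(Y_n^1)\big)\big]$. By (17) the factor $V(Y_n^1)$ cancels: the conditional expectation of the bracket given $\mathcal G_{n-1},R_n$ equals $\mathbb E[V(y+R\xi)-V(y+R\xi-a)]/\mathbb EV(y+R\xi)$ with $y=Y_{n-1}^1$ and $R=R_n\ge s'$. Lemma 2 bounds it by $C(a/R)^{1/2}\le C(a/s')^{1/2}$, and $\sum_nQ(T=n)\le1$.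

## The paraboloid inside the ball, and the lower bound

By translation and isotropy the ball is $B=B(re_1,r)$ and $x=\delta e_1$ with $\delta=r-|x_{\rm old}|\in(0,r]$, where $x_{\rm old}$ is the starting point before the move. Let $\gamma\in(0,\frac14]$ be a number to be chosen at the end depending only on $d$.

**Points not close to the boundary.** Let $\delta\ge\gamma r/2$. By (1), $\mathbb E^x\tau_B\ge\mathbb E^0\tau_{B_\delta}\ge c/h(\delta)$. By (4), $h(\delta)\le h(\gamma r/2)\le4\gamma^{-2}h(r)$. So $\mathbb E^x\tau_B\ge\frac{c\gamma}2/\sqrt{h(\delta)h(r)}$.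

**Points close to the boundary.** Let $\delta<\gamma r/2$. Write $y=(y_1,y')$ and
$$S=\{0<y_1<\gamma r\},\qquad G=\{y\in S:|y'|^2\le ry_1/2\}\ni x .$$
The paraboloid piece $G$ is chosen so that the walk's balls fit. If $y\in G$, then $y_1\le r/4$, so $|y'|^2\le\frac12ry_1\le ry_1-\frac34y_1^2$ and
$$|y-re_1|^2=r^2-2ry_1+y_1^2+|y'|^2\le r^2-ry_1+\tfrac14y_1^2=(r-\tfrac12y_1)^2,\quad\text{hence}\quad B(y,\tfrac12y_1)\subset B. \tag{18}$$

**Step 1. The reweighted walk rarely leaves $G$ through the side.** We show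
$$Q^x(\exists\,n:Y_n\in S\setminus G)\le C\gamma^{1/8}. \tag{19}$$
If $Y_n\in S\setminus G$, then $n\ge1$ and $Y_n'\ne0$; let $2^j\le|Y_n'|<2^{j+1}$, $j\in\mathbb Z$. Then $Y_n^1<\gamma r$ and $Y_n^1<2|Y_n'|^2/r<8\cdot4^j/r$. Also $Y_0'=0$. So
$$Y_n^1\le a_j:=\min\Big(\gamma r,\frac{8\cdot4^j}r\Big)=2^ju_j,\qquad u_j=\min\Big(\gamma r2^{-j},\frac{8\cdot2^j}r\Big),\qquad\sum_{k\le n}R_k\ge|Y_n'|\ge2^j .$$
The walk has gone sideways a distance $2^j$ and is at a relative height of at most $u_j$. We separate long from short steps at $s_j'=2^ju_j^{1/2}$, between $a_j$ and $2^j$ when $u_j$ is small. Either all $R_k<s_j'$ for $k\le n$; then $\sum_kR_k1_{\{R_k<s_j'\}}\ge2^j$, and by (F4) this has probability at most $Cs_j'2^{-j}=Cu_j^{1/2}$. Or $T=\min\{k:R_k\ge s_j'\}\le n$, and the height is at most $a_j$ at the time $n\ge T$; by (F5) this has probability at most $C(a_j/s_j')^{1/2}=Cu_j^{1/4}$. A union bound over $j$ gives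
$$Q^x(\exists\,n:Y_n\in S\setminus G)\le C\sum_{j\in\mathbb Z}\big(u_j^{1/2}+u_j^{1/4}\big).$$
For $\alpha,\beta,q>0$, choosing $j_*$ real with $4^{j_*}=\alpha/\beta$, we have $\min(\alpha2^{-j},\beta2^j)^q=(\alpha\beta)^{q/2}2^{-q|j-j_*|}$, whose sum over $j\in\mathbb Z$ is at most $2(\alpha\beta)^{q/2}/(1-2^{-q})$. Here $\alpha\beta=8\gamma$, independent of $r$. So the sum is at most $C\gamma^{1/4}+C\gamma^{1/8}\le C\gamma^{1/8}$.

**Step 2. The reweighted walk does leave $G$.** Let $N=\min\{n:Y_n\notin G\}\ge1$. We show $Q^x(N>n)\to0$ as $n\to\infty$. On $\{N=\infty\}$ all heights lie in $(0,\gamma r)$. For $0<a<\delta$ choose $K$ with $a(5/4)^K\ge\gamma r$. If at the beginning of a block of $K$ steps the height exceeds $a$, and all $K$ steps have $\xi\ge\frac12$, then at the end the height is at least $\gamma r$. By (F2) such a block has conditional probability at least $p^K$ given the past, so $Q^x(Y_k^1\in(a,\gamma r)\ \forall k\le mK)\le(1-p^K)^m\to0$ as $m\to\infty$. With (F1),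
$$Q^x(N=\infty)\le Q^x(\exists\,k:Y_k^1\le a)\le1-\frac{V(\delta-a)}{V(\delta)}\to0\qquad(a\downarrow0)$$
by continuity of $V$.

**Step 3. Return to the exit time.** We repeat the comparison (5) with the walk stopped at $n\wedge N$ in place of $\tau_B$. Let $n\ge1$. For $k<N$, $Y_k\in G$, and by (18) $X$ stays in $B(Y_k,Y_k^1/2)\subset B$ on $[\sigma_k,\sigma_{k+1})$. Hence $\tau_B\ge\sigma_{n\wedge N}$. If $Y_{n\wedge N}\notin S$, then $\tau_S\le\sigma_{n\wedge N}$, since $\sigma_{n\wedge N}>0$; and always $\tau_S\le\sigma_{n\wedge N}+\tau_S\circ\theta_{\sigma_{n\wedge N}}$, with $\theta$ the time shift. If $Y_{n\wedge N}\in S$, then either $N>n$, or $N\le n$ and $Y_N\in S\setminus G$. By the strong Markov property,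
$$\mathbb E^x\tau_B\ge\mathbb E^x\sigma_{n\wedge N}\ge\mathbb E^x\tau_S-\mathbb E^x\big[\mathbb E^{Y_n}\tau_S;N>n\big]-\mathbb E^x\big[\mathbb E^{Y_N}\tau_S;N\le n,\,Y_N\in S\setminus G\big]. \tag{20}$$
Here $\tau_S$ is the exit time of $X^1$ from $(0,\gamma r)$, an interval of half-length $\rho=\gamma r/2$. For $y\in S$ we have $\min(y_1,\gamma r-y_1)\le y_1$, so (2), monotonicity of $h_1$ and (11) give
$$\mathbb E^y\tau_S\le\frac{k_2}{\sqrt{h_1(y_1)h_1(\rho)}}\le k_2b^2V(y_1)V(\rho).$$
As $\delta<\rho$, likewise $\mathbb E^x\tau_S\ge k_1/\sqrt{h_1(\delta)h_1(\rho)}\ge k_1b^{-2}V(\delta)V(\rho)$. On both events in (20) all of $Y_0,\dots,Y_{n\wedge N}$ lie in $\mathbb H$. By (16) at the bounded stopping time $n\wedge N$,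
$$\mathbb E^x[V(Y_n^1);N>n]=V(\delta)\,Q^x(N>n),\quad\mathbb E^x[V(Y_N^1);N\le n,Y_N\in S\setminus G]=V(\delta)\,Q^x(N\le n,Y_N\in S\setminus G).$$
Together with (19),
$$\mathbb E^x\tau_B\ge V(\delta)V(\rho)\Big[k_1b^{-2}-k_2b^2\big(Q^x(N>n)+C\gamma^{1/8}\big)\Big].$$
Let $n\to\infty$ and use Step 2. Then fix $\gamma=\gamma(d)$ so small that $k_2b^2C\gamma^{1/8}\le\frac12k_1b^{-2}$. By (11), (3) and (4) in the form $h(\gamma r/2)\le4\gamma^{-2}h(r)$,
$$\mathbb E^x\tau_B\ge\tfrac12k_1b^{-2}V(\delta)V(\rho)\ge\frac{k_1b^{-4}}{2\sqrt{h_1(\delta)h_1(\gamma r/2)}}\ge\frac{k_1b^{-4}\gamma}{4\sqrt{h(\delta)h(r)}} .$$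
This proves Theorem 1. $\blacksquare$

## Compound Poisson processes by adding a small Brownian motion

From here on $d\ge1$ again. The example of large jumps in the first section was a compound Poisson process, and the estimate held there. This is general.

**Theorem 2.** For every $d\ge1$ the estimate of Theorem 1, with the same constants, holds for every nonzero isotropic Lévy process in $\mathbb R^d$, compound Poisson or not.

*Proof.* Let $X$ be compound Poisson with jump times $T_n$, let $|x|<r$, let $W$ be an independent standard Brownian motion started at $0$, and $X^\varepsilon=X+\varepsilon W$. This is isotropic and not compound Poisson, with Pruitt function $h^\varepsilon(s)=\varepsilon^2/s^2+h(s)$, so Theorem 1 applies to it.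

**Step 1. Radii not charged by the jumps.** Let $|x|<r'<r$ be such that $\mathbb P^x(|X_{T_n}|=r')=0$ for all $n$; this excludes only countably many $r'$. Then $\tau=\tau_{B_{r'}}$ for $X$ is finite a.s. by (1), it is a jump time, and $|X_\tau|>r'$ a.s. Before $\tau$, $X$ takes finitely many values, all in the open ball $B_{r'}$. As $\sup_{s\le\tau}|W_s|<\infty$, for all small $\varepsilon$ the process $X^\varepsilon$ stays in $B_{r'}$ before $\tau$ and is outside at $\tau$. So its exit time $\tau^\varepsilon$ from $B_{r'}$ equals $\tau$ for all small $\varepsilon$.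

To pass to expectations we need uniform integrability. As $B_{r'}\subset B(z,2r')$ for $z\in B_{r'}$, (1) gives $\sup_{z\in B_{r'}}\mathbb E^z\tau^\varepsilon\le C/h^\varepsilon(2r')\le C/h(2r')=:K$. Then $\mathbb P^z(\tau^\varepsilon>2K)\le\frac12$ for all $z\in B_{r'}$, and by the Markov property $\mathbb P^x(\tau^\varepsilon>2Kn)\le2^{-n}$, uniformly in $\varepsilon$. So $\mathbb E^x\tau^\varepsilon\to\mathbb E^x\tau$. Since $h^\varepsilon\to h$ pointwise, the estimate of Theorem 1 passes to $X$ and $r'$.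

**Step 2. All radii.** Let $r'=r'_k\uparrow r$ along admissible values. Before $\tau_{B_r}$, $X$ takes finitely many values in the open ball $B_r$, so $\tau_{B_{r'_k}}=\tau_{B_r}$ for large $k$. By monotone convergence the expectations converge, and $h$ is continuous by dominated convergence. $\square$

## Convex domains with an interior ball condition

**Theorem 3.** Let $X$ be a nonzero isotropic Lévy process, and let $D\subset\mathbb R^d$ be nonempty, open, bounded and convex such that every $z\in\partial D$ lies on the boundary of some ball of radius $r$ contained in $D$. Let $\delta_D(x)=\operatorname{dist}(x,D^c)$. Then $\mathbb E^x\tau_D\approx1/\sqrt{h(\delta_D(x))h(r)}$ for $x\in D$, with constants depending only on $d$ and $\operatorname{diam}(D)/r$.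

Here $f\approx g$ means that $c_1g\le f\le c_2g$ with positive constants. In the plane, for instance, a square with rounded corners of radius $r$ satisfies the hypothesis: it is the union of all discs of radius $r$ centered in a smaller square, and each boundary point lies on the boundary of one of them.

*Proof.* Let $\delta=\delta_D(x)=|x-z|$ with $z\in\partial D$, and $2w=\operatorname{diam}D$. Since $D$ contains balls of radii $\delta$ and $r$, we have $\delta,r\le w$. Let $n$ be the inner unit normal of a supporting hyperplane of $D$ at $z$, so that $(q-z)\cdot n>0$ for $q\in D$.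

**Lower bound.** If $\delta>r$, then by (1) and $h(\delta)\le h(r)$, $\mathbb E^x\tau_D\ge\mathbb E^0\tau_{B_\delta}\ge c/h(\delta)\ge c/\sqrt{h(\delta)h(r)}$. If $\delta\le r$, let $B(y,r)\subset D$ be a ball with $z$ on its boundary. The point $x-\delta n$ lies in the closure of $B(x,\delta)\subset D$, so $(x-z)\cdot n\ge\delta=|x-z|$, which forces $x=z+\delta n$. In the same way $y=z+rn$. Hence $r-|x-y|=\delta$, and the lower bound of Theorem 2 in $B(y,r)$ gives $\mathbb E^x\tau_D\ge\mathbb E^x\tau_{B(y,r)}\ge c_1(d)/\sqrt{h(\delta)h(r)}$.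

**Upper bound.** $D$ lies in the slab $\{q:0<(q-z)\cdot n<2w\}$, and $x$ is at distance $\delta\le w$ from its lower face. The projection of $X$ on $n$ is a symmetric one-dimensional process with Pruitt function $h_1$. The proof of (3) is valid for all $d\ge1$ and for compound Poisson processes, so $h_1\ge h/d>0$ and the projection is nonzero. Theorem 2 with $d=1$, then (3), and (4) in the form $h(r)\le(w/r)^2h(w)$, give
$$\mathbb E^x\tau_D\le\frac{C}{\sqrt{h(\delta)h(w)}}\le\frac{C\,(w/r)}{\sqrt{h(\delta)h(r)}} .\qquad\square$$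

## Symmetry alone is not enough, and the constants must depend on $d$

**Isotropy cannot be dropped when $d\ge2$.** Let $X=(Z,0,\dots,0)$, where $Z$ is the independent sum of a standard Brownian motion and a symmetric Cauchy process on $\mathbb R$. Then $X$ is symmetric and not compound Poisson. The Lévy measure of the Cauchy process has a density proportional to $y^{-2}$ on the line, so $h(s)=s^{-2}+cs^{-1}$ with some $c>0$. For $R>1$ take $x=(0,R-R^{-1},0,\dots,0)$, so $R-|x|=R^{-1}$. The process moves only along the first axis, and $Z^2+(R-R^{-1})^2<R^2$ means $Z^2<2-R^{-2}$. So $\tau_{B_R}$ is the exit time of $Z$ from $(-\ell,\ell)$ with $\ell^2=2-R^{-2}\ge1$, and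
$$\mathbb E^x\tau_{B_R}\ge\mathbb E^0\tau^Z_{(-1,1)}>0\quad\text{uniformly in }R,$$
whereas $h(R^{-1})h(R)=(R^2+cR)(R^{-2}+cR^{-1})\ge cR\to\infty$. The upper estimate fails, for a single process, as $R\to\infty$. The projection argument for the upper bound breaks exactly at (3): in the direction of $x$ the projection does not move at all.

**The constants must depend on $d$.** For standard Brownian motion, $h(r)=r^{-2}$ and the computation of the first section gives
$$\mathbb E^x\tau_{B_r}\sqrt{h(r-|x|)h(r)}=\frac{r^2-|x|^2}{d\,r\,(r-|x|)}=\frac1d\Big(1+\frac{|x|}r\Big)\in\Big[\frac1d,\frac2d\Big).$$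
So necessarily $c_1(d)\le1/d$.
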